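\title{Centralizer dimensions and the derived length of nilpotent Lie algebras}

\begin{abstract}
Let $L$ be a finite-dimensional non-abelian nilpotent Lie algebra over an arbitrary field, and let $r$ be the number of distinct dimensions of centralizers of noncentral elements of $L$. We prove that the derived length of $L$ is at most $2r$. The proof builds a chain of $r+1$ ideals from elements with large centralizers and climbs it with an elementary inequality between the centralizer dimensions of $y$ and of a commutator $[c,y]$. Free nilpotent Lie algebras show that the bound must grow at least logarithmically in $r$. The same argument gives a statement about the hypercenter of an arbitrary finite-dimensional Lie algebra.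
\end{abstract}

\section{Introduction}

Let $L$ be a finite-dimensional Lie algebra over a field $k$, with center $Z(L)$. For $x\in L$ let $C_L(x)=\{y\in L:[x,y]=0\}$ be the centralizer of $x$, and put
\[
\operatorname{cd}(L)=\{\dim C_L(x): x\in L\setminus Z(L)\}.
\]
The number $\dim C_L(x)$ measures how much of $L$ commutes with $x$, and it equals $\dim L$ exactly when $x$ is central. Thus $\operatorname{cd}(L)$ is empty if and only if $L$ is abelian, and $|\operatorname{cd}(L)|$ counts the different degrees to which an element of $L$ can fail to be central. We ask how far from abelian a nilpotent Lie algebra can be when this count is small.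

In the Heisenberg algebra, with basis $x,y,z$ and only nonzero bracket $[x,y]=z$, the centralizer of a noncentral element $u$ is $ku+kz$, so $\operatorname{cd}(L)=\{2\}$, and the nilpotency class is $2$. One might guess that the class is bounded in terms of $|\operatorname{cd}(L)|$. This is true when $|\operatorname{cd}(L)|=1$ (Proposition~\ref{prop:one}), but it fails for two centralizer dimensions.

\begin{example}\label{ex:Mn}
Let $n\ge 3$, and let $M_n$ have basis $t,a_1,\dots,a_n$ with $[t,a_i]=a_{i+1}$ for $i<n$ and all other brackets of basis elements equal to $0$. Let $A$ be the abelian ideal spanned by $a_1,\dots,a_n$. An element $a\in A$ commutes with $t$ only if $a\in ka_n$, and $\lambda t+a$ with $\lambda\ne0$ does not commute with $a_1$, so $Z(M_n)=ka_n$. If $a\in A\setminus ka_n$, then $[\mu t+a',a]=\mu[t,a]$ vanishes only for $\mu=0$, so $C_{M_n}(a)=A$. If $x=\lambda t+a$ with $\lambda\ne0$ and $y$ commutes with $x$, then $y-\mu x\in A$ for a suitable scalar $\mu$, and $y-\mu x$ commutes with $t$; so $C_{M_n}(x)=kx+ka_n$. Hence $\operatorname{cd}(M_n)=\{2,n\}$. The $i$th term of the lower central series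 is spanned by $a_i,\dots,a_n$ for $2\le i\le n$, so the class of $M_n$ is $n$.
\end{example}

The algebras $M_n$ have unbounded class, but their derived algebras are abelian. This suggests a coarser measure. Put $L^{(0)}=L$ and $L^{(i+1)}=[L^{(i)},L^{(i)}]$; the \emph{derived length} of $L$ is the least $d$ with $L^{(d)}=0$. The following question was posed as Conjecture~B in \cite{CS}.

\medskip
\noindent\textbf{Question.} \emph{Is there a function $f:\mathbb{N}\to\mathbb{N}$ such that every finite-dimensional non-abelian nilpotent Lie algebra $L$, over any field, has derived length at most $f(|\operatorname{cd}(L)|)$?}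
\medskip

The answer is yes, with $f(r)=2r$.

\begin{theorem}\label{thm:main}
Let $L$ be a finite-dimensional non-abelian nilpotent Lie algebra over any field $k$, and let $r=|\operatorname{cd}(L)|$. Then $L^{(2r)}=0$.
\end{theorem}

The field may be finite or infinite and of any characteristic. Nilpotency cannot simply be dropped. If $\operatorname{char}k\ne2$, a nonzero $x\in\mathfrak{sl}_2(k)$ is a nonscalar $2\times2$ matrix, the matrices that commute with it are the $\alpha I+\beta x$, and those of trace zero form the line $kx$; so $\operatorname{cd}(\mathfrak{sl}_2(k))=\{1\}$, while $\mathfrak{sl}_2(k)$ equals its own derived algebra.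

Fix a field $k$, and for $r\ge1$ let $F(r)$ be the largest derived length of a finite-dimensional non-abelian nilpotent Lie algebra $L$ over $k$ with $|\operatorname{cd}(L)|\le r$.

\begin{theorem}\label{thm:bounds}
For every $r\ge1$,
\[
\lfloor\log_2(r+1)\rfloor+1\ \le\ F(r)\ \le\ 2r .
\]
In particular $F(1)=2$, and no constant bound on the derived length is possible.
\end{theorem}

We do not determine the growth of $F(r)$ between these two bounds.

The proof of Theorem~\ref{thm:main} uses nilpotency only through the upper central series, so part of it survives in an arbitrary Lie algebra. The \emph{hypercenter} of $L$ is the last term of the upper central series (see Section~\ref{sec:conv}); it equals $L$ exactly when $L$ is nilpotent.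

\begin{theorem}\label{thm:hyper}
Let $L$ be a finite-dimensional Lie algebra over any field, let $H$ be its hypercenter, and let $r=|\{\dim C_L(x):x\in H\setminus Z(L)\}|$. If $r\ge1$, then $[H,L^{(2r)}]=0$.
\end{theorem}

For nilpotent $L$ this says that $L^{(2r)}$ is central; Theorem~\ref{thm:main} needs one further step.

The engine of the proof is a lemma that produces, from an element $y$, a commutator $[c,y]$ with a strictly larger centralizer (Section~\ref{sec:drop}). It settles the case $r=1$ at once. For general $r$ we construct ideals $Z(L)=A_0\subseteq A_1\subseteq\dots\subseteq A_r=H$, one for each centralizer dimension (Section~\ref{sec:acc}), and show that a sufficiently deep ideal of $L$ acts trivially on $A_{s+1}/A_s$ (Section~\ref{sec:climb}). Each step of the chain costs two steps of the derived series (Section~\ref{sec:proofs}). The lower bound in Theorem~\ref{thm:bounds} is proved in Section~\ref{sec:free}.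

\section{Conventions}\label{sec:conv}

For subspaces $X,Y$ of a Lie algebra $L$, the bracket $[X,Y]$ is the span of all $[x,y]$ with $x\in X$, $y\in Y$. Longer brackets are left-normed: $[X,Y_1,Y_2]=[[X,Y_1],Y_2]$, and so on. By the Jacobi identity the bracket of two ideals is an ideal. For a subalgebra $D$ the lower central series is $\gamma_1(D)=D$, $\gamma_{n+1}(D)=[\gamma_n(D),D]$, and $D'=\gamma_2(D)$. A nonzero $L$ is nilpotent of class $n$ if $\gamma_n(L)\ne0=\gamma_{n+1}(L)$. The upper central series is $Z_0(L)=0$, $Z_{i+1}(L)=\{x\in L:[L,x]\subseteq Z_i(L)\}$, so $Z_1(L)=Z(L)$. If $\dim L<\infty$, this ascending chain of ideals stops: $Z_m(L)=Z_{m+1}(L)$ for some $m$, and $H=Z_m(L)$ is the hypercenter. The equality $Z_{m+1}(L)=H$ says that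
\begin{equation}\label{eq:H}
[L,p]\subseteq H\quad\text{implies}\quad p\in H .
\end{equation}

The \emph{breadth} of $x\in L$ is
\[
b(x)=\dim[L,x]=\dim L-\dim C_L(x).
\]
It is $0$ exactly for central $x$, and $|\operatorname{cd}(L)|$ is the number of values that $b$ takes on $L\setminus Z(L)$. We work with breadths from now on, since $[L,x]$ is easier to compute with than $C_L(x)$.

The following standard fact converts a chain of subspaces that $D$ moves downward into a subspace that is centralized outright.

\begin{lemma}\label{lem:expand}
Let $M$ be a subspace and $D$ a subalgebra of $L$, and let $n\ge1$. Then $[M,\gamma_n(D)]\subseteq[M,D,\dots,D]$, with $n$ copies of $D$ on the right.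
\end{lemma}

\begin{proof}
We use induction on $n$, for all $M$ at once; the case $n=1$ is an equality. For $x\in M$, $u\in\gamma_n(D)$ and $v\in D$ the Jacobi identity gives $[x,[u,v]]=[[x,u],v]-[[x,v],u]$. The first term lies in $[[M,\gamma_n(D)],D]$ and the second in $[[M,D],\gamma_n(D)]$. By induction, applied to $M$ and to $[M,D]$, both lie in $[M,D,\dots,D]$ with $n+1$ copies of $D$.
\end{proof}

Taking $M=\gamma_i(D)$ gives $[\gamma_i(D),\gamma_j(D)]\subseteq\gamma_{i+j}(D)$. Taking $M=Z_i(L)$ and $D=L$ gives $[Z_i(L),\gamma_i(L)]=0$, because each bracket with $L$ lowers the index of $Z_i(L)$ by one.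

\section{A commutator of smaller breadth, and the case $r=1$}\label{sec:drop}

To exploit a bound on the number of breadths, we need a way to pass from an element $y$ to an element of strictly smaller breadth. Try a commutator $p=[c,y]$. Since $\operatorname{ad}l$ is a derivation,
\begin{equation}\label{eq:der}
[l,p]=[[l,c],y]+[c,[l,y]]\qquad(l\in L).
\end{equation}
The second terms fill the image of $X=[L,y]$ under $\operatorname{ad}c$, which has dimension at most $b(y)$. The first terms fill an extra subspace $R$, but $R$ lies inside $X$. If $c$ centralizes $R$, then whatever $R$ adds is lost again in $[c,X]$, and $b(p)\le b(y)$. One more vector of $X$ centralized by $c$ makes the inequality strict, and $p$ itself is a candidate.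

\begin{lemma}\label{lem:drop}
Let $L$ be a finite-dimensional Lie algebra, let $c,y\in L$, and put $p=[c,y]$ and $R=[[L,c],y]$. If $[c,p]=0$, $[c,R]=0$ and $p\notin R$, then $b(p)<b(y)$.
\end{lemma}

\begin{proof}
Let $X=[L,y]$, so $\dim X=b(y)$. Both $p$ and $R$ lie in $X$, and both are centralized by $c$. So the kernel of $\operatorname{ad}c$ on $X$ contains $R+kp$, which has dimension $\dim R+1$ because $p\notin R$. Hence $\dim[c,X]\le b(y)-\dim R-1$. By \eqref{eq:der}, $[L,p]\subseteq R+[c,X]$, and therefore $b(p)\le\dim R+\dim[c,X]\le b(y)-1$.
\end{proof}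

The case of a single centralizer dimension already shows how the lemma is used.

\begin{proposition}\label{prop:one}
Let $L$ be a finite-dimensional nilpotent Lie algebra with $|\operatorname{cd}(L)|=1$. Then $L$ has class at most $3$ and derived length exactly $2$.
\end{proposition}

\begin{proof}
Write $\gamma_i=\gamma_i(L)$, and suppose that $L$ has class $n\ge4$. Since $\gamma_n\neq0$, the ideal $\gamma_{n-1}=[\gamma_{n-2},L]$ is not central. So there are $c\in\gamma_{n-2}$ and $y\in L$ such that $p=[c,y]$ is not central; then $y$ is not central either, because $p\ne0$. The subspace $R=[[L,c],y]$ lies in $\gamma_n\subseteq Z(L)$, so $[c,R]=0$ and $p\notin R$. Moreover $[c,p]\in[\gamma_{n-2},\gamma_{n-1}]\subseteq\gamma_{2n-3}=0$, since $2n-3\ge n+1$. By Lemma~\ref{lem:drop}, $b(p)<b(y)$, so two noncentral elements have different breadths, a contradiction. Thus $\gamma_4=0$, and $L^{(2)}=[\gamma_2,\gamma_2]\subseteq\gamma_4=0$. Finally $L^{(1)}\ne0$ because $\operatorname{cd}(L)$ is not empty.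
\end{proof}

\begin{example}\label{ex:five}
Class $3$ does occur, and it shows that the hypothesis $[c,p]=0$ in Lemma~\ref{lem:drop} is needed. Let $L$ have basis $e_1,\dots,e_5$ with nonzero brackets $[e_1,e_2]=e_3$, $[e_1,e_3]=e_4$, $[e_2,e_3]=e_5$; it has class $3$, and $e_4,e_5$ are central. Let $u=\alpha e_1+\beta e_2+\gamma e_3+z$ with $z\in ke_4+ke_5$ and $(\alpha,\beta,\gamma)\ne0$. Its centralizer contains $u,e_4,e_5$, so $b(u)\le2$. If $\alpha=\beta=0$, then $[L,u]=ke_4+ke_5$. Otherwise $[u,e_3]=\alpha e_4+\beta e_5\ne0$, and one of $[u,e_1]=-\beta e_3-\gamma e_4$, $[u,e_2]=\alpha e_3-\gamma e_5$ involves $e_3$. So $b(u)=2$ and $\operatorname{cd}(L)=\{3\}$. For $c=e_1$, $y=e_2$ we have $p=e_3$ and $R=ke_5$, so $[c,R]=0$ and $p\notin R$; but $[c,p]=e_4\ne0$, and $b(p)=b(y)$.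
\end{example}

\section{Accessible ideals}\label{sec:acc}

From here to the end of Section~\ref{sec:proofs}, $L$ is a finite-dimensional Lie algebra with hypercenter $H=Z_m(L)\neq Z(L)$. Let $b_1<\dots<b_r$ be the values of $b$ on $H\setminus Z(L)$, and put $b_0=0$. Thus $r\ge1$, and $b$ takes only the values $b_0,\dots,b_r$ on $H$. If $L$ is nilpotent and non-abelian, then $H=L$ and $r=|\operatorname{cd}(L)|$; a reader interested only in Theorem~\ref{thm:main} may assume this throughout.

In Proposition~\ref{prop:one} the contradiction came from an element $p$ outside the center whose breadth was below $b_1$, hence equal to $b_0$. To repeat this at a higher level we want an ideal $A_s$ that plays the role of the center for the bound $b_s$. The set of elements of breadth at most $b_s$ will not do, since it need not be a subspace: in a direct sum of two Heisenberg algebras with bases $x_i,y_i,z_i$ we have $b(x_1)=b(x_2)=1$ and $b(x_1+x_2)=2$. Passing to a quotient of $L$ is not an option either, because the hypothesis concerns breadths computed in $L$ itself. The argument needs two properties. The ideal $A_s$ must be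 large enough to absorb the element $p$ once $b(p)\le b_s$ is known. The ideal $A_{s+1}$ must be small enough that we can choose in it a starting element $y$ with $b(y)\le b_{s+1}$ in a good position. Building the ideals one element at a time, as one refines the upper central series, but using only elements of small breadth, achieves both.

\begin{definition}
Let $0\le s\le r$. A finite sequence $p_1,\dots,p_n$ in $L$ is an \emph{$s$-sequence} if, with $J_0=0$ and $J_i=kp_1+\dots+kp_i$,
\[
[L,p_i]\subseteq J_{i-1}\quad\text{and}\quad b(p_i)\le b_s\qquad(1\le i\le n).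
\]
A subspace of $L$ is \emph{$s$-accessible} if it is spanned by an $s$-sequence.
\end{definition}

Each $J_i$ is an ideal, since $[L,J_i]\subseteq J_{i-1}$. The concatenation of two $s$-sequences is an $s$-sequence, so the sum of two $s$-accessible ideals is $s$-accessible. Hence an $s$-accessible ideal of maximal dimension contains all the others; we call it $A_s$. We also put
\[
A_s^+=\{p\in L:[L,p]\subseteq A_s\}\supseteq A_s ,
\]
the preimage of the center of $L/A_s$.

\begin{lemma}\label{lem:acc}
\begin{enumerate}
\item[(a)] $Z(L)=A_0\subseteq A_1\subseteq\dots\subseteq A_r=H$, and $A_s^+\subseteq H$ for all $s$.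
\item[(b)] If $p\in A_s^+$ and $b(p)\le b_s$, then $p\in A_s$.
\item[(c)] If $U$ is a subspace with $A_s\not\subseteq U$, then there is $y\in A_s\setminus U$ with $[L,y]\subseteq U$ and $b(y)\le b_s$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The terms of a $0$-sequence have breadth $0$, so they are central, and a basis of $Z(L)$ is a $0$-sequence; thus $A_0=Z(L)$. An $s$-sequence is an $(s+1)$-sequence, so $A_s\subseteq A_{s+1}$. For any $s$-sequence, induction on $i$ with \eqref{eq:H} gives $J_i\subseteq H$, so $A_s\subseteq H$, and then \eqref{eq:H} gives $A_s^+\subseteq H$. Conversely, take a basis of $Z_1(L)$, extend it to a basis of $Z_2(L)$, and continue up to $Z_m(L)=H$. A basis element $p$ added at the stage $Z_j(L)$ has $[L,p]\subseteq Z_{j-1}(L)$, which is spanned by earlier elements, and $b(p)\le b_r$ because $p\in H$. So this basis is an $r$-sequence and $A_r=H$.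

(b) Append $p$ to an $s$-sequence that spans $A_s$. The result is an $s$-sequence, so $A_s+kp\subseteq A_s$.

(c) Take an $s$-sequence that spans $A_s$, let $i\ge1$ be minimal with $J_i\not\subseteq U$, and put $y=p_i$. Then $J_{i-1}\subseteq U$, so $y\notin U$ and $[L,y]\subseteq J_{i-1}\subseteq U$.
\end{proof}

\begin{example}\label{ex:chain}
In $M_n$ (Example~\ref{ex:Mn}) the dimension is $n+1$, so $b_1=1$ and $b_2=n-1$, and the elements of breadth at most $1$ are those of $A$. The sequence $a_n,a_{n-1},\dots,a_1$ is a $1$-sequence, so the chain is $A_0=ka_n\subseteq A_1=A\subseteq A_2=M_n$. It has two steps, while the upper central series has $n$. In the direct sum of two Heisenberg algebras, $z_1,z_2,x_1,y_1,x_2,y_2$ is a $1$-sequence, so $A_1=L$; thus $A_s$ can contain elements of breadth greater than $b_s$.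
\end{example}

\section{From $A_s$ to $A_{s+1}$}\label{sec:climb}

The chain $(A_s)$ has length $r$, but it is not a central series: in $M_n$ we have $[t,a_1]=a_2\notin A_0$. What is true is that a suitable ideal of $L$ acts trivially on each factor. Lemma~\ref{lem:drop} asks that $c$ commute with $p$ and $R$ in $L$, not merely modulo $A_s$. We shall arrange that $p$ and $R$ lie in $A_s^+$, so we take $c$ from an ideal that centralizes $A_s^+$.

\begin{lemma}\label{lem:climb}
Let $0\le s<r$, and let $C$ be an ideal of $L$ with $[A_s^+,C]=0$. Then $[A_{s+1},C]\subseteq A_s$.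
\end{lemma}

If the conclusion fails, some $p=[c,y]$ with $c\in C$ and $y\in A_{s+1}$ lies outside $A_s$. To place $p$ in $A_s^+$ we need both terms on the right of \eqref{eq:der} in $A_s$. In Proposition~\ref{prop:one} this followed from counting degrees. Here it takes two extremal choices: $y$ as early as possible in $A_{s+1}$, which controls $[c,[l,y]]$, and then $c$ as deep as possible in $C$, which controls $[[l,c],y]$.

\begin{proof}
Let $U=\{u\in A_{s+1}:[u,C]\subseteq A_s\}$, a subspace of $A_{s+1}$, and suppose that $U\ne A_{s+1}$.

\emph{Choice of $y$.} By Lemma~\ref{lem:acc}(c) there is $y\in A_{s+1}\setminus U$ with $[L,y]\subseteq U$ and $b(y)\le b_{s+1}$.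

\emph{Choice of $c$.} Put $C_1=C$ and $C_{j+1}=[L,C_j]$. These are ideals with $C_{j+1}\subseteq C_j\subseteq C$ and $C_j\subseteq\gamma_j(L)$. Since $y\notin U$, we have $[C_1,y]\not\subseteq A_s$. Since $y\in H=Z_m(L)$ and $[Z_m(L),\gamma_m(L)]=0$, we have $[C_j,y]=0$ for $j\ge m$. So there is a largest $j$ with $[C_j,y]\not\subseteq A_s$. Choose $c\in C_j$ with $p=[c,y]\notin A_s$, and let $R=[[L,c],y]$.

\emph{The hypotheses of Lemma~\ref{lem:drop}.} By the maximality of $j$, $R\subseteq[C_{j+1},y]\subseteq A_s\subseteq A_s^+$. Hence $[c,R]=0$ because $c\in C$, and $p\notin R$ because $p\notin A_s$. By \eqref{eq:der},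
\[
[L,p]\subseteq R+[c,[L,y]]\subseteq A_s+[C,U]\subseteq A_s .
\]
So $p\in A_s^+$, and therefore $[c,p]=0$.

\emph{Conclusion.} Lemma~\ref{lem:drop} gives $b(p)<b(y)\le b_{s+1}$. Since $p\in A_s^+\subseteq H$, its breadth is one of $b_0,\dots,b_r$, so $b(p)\le b_s$. By Lemma~\ref{lem:acc}(b), $p\in A_s$, a contradiction.
\end{proof}

The last paragraph is the only place where the number of breadths matters: a drop in breadth by one becomes a drop from level $s+1$ to level $s$. The hypothesis on $C$ cannot be omitted. In $M_n$ with $s=0$ we have $A_0^+=ka_{n-1}+ka_n$; the ideal $C=M_n$ does not centralize $a_{n-1}$, and we saw that $[A_1,M_n]\not\subseteq A_0$.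

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:hyper}}\label{sec:proofs}

To apply Lemma~\ref{lem:climb} at every level we need an ideal that centralizes $A_s^+$. Suppose that an ideal $D$ centralizes $A_{s-1}$ and acts trivially on $A_s/A_{s-1}$. All of $L$ acts trivially on $A_s^+/A_s$. So $D$ moves each term of $A_s^+\supseteq A_s\supseteq A_{s-1}\supseteq0$ into the next, and Lemma~\ref{lem:expand} shows that $\gamma_3(D)$ centralizes $A_s^+$. This leads to the ideals
\[
D_1=L',\qquad D_{s+1}=\gamma_3(D_s)\quad(s\ge1).
\]

\begin{proposition}\label{prop:claim}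
For $1\le s\le r$ we have $[A_{s-1}^+,D_s]=0$ and $[A_s,D_s]\subseteq A_{s-1}$. In particular $[A_{s-1},D_s]=0$.
\end{proposition}

\begin{proof}
For each $s$, the second statement follows from the first by Lemma~\ref{lem:climb}, applied at level $s-1<r$ with $C=D_s$. We prove the first by induction on $s$. For $s=1$, $A_0=Z(L)$ gives $A_0^+=Z_2(L)$, and $[Z_2(L),\gamma_2(L)]=0$. Now let $1\le s<r$ and assume both statements for $s$. Then
\[
[A_s^+,D_s]\subseteq A_s,\qquad [A_s,D_s]\subseteq A_{s-1},\qquad [A_{s-1},D_s]=0,
\]
the first inclusion by the definition of $A_s^+$. So $[A_s^+,D_s,D_s,D_s]=0$, and Lemma~\ref{lem:expand} gives $[A_s^+,D_{s+1}]=0$.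
\end{proof}

We compare the $D_s$ with the derived series. For a subalgebra $D$ we have $D^{(2)}=[D',D']\subseteq\gamma_4(D)\subseteq\gamma_3(D)$, so $D_s^{(2)}\subseteq D_{s+1}$. Starting from $L^{(1)}=D_1$, induction gives $L^{(2s+1)}=(L^{(2s-1)})^{(2)}\subseteq D_s^{(2)}\subseteq D_{s+1}$, that is,
\begin{equation}\label{eq:compare}
L^{(2s-1)}\subseteq D_s\qquad(s\ge1).
\end{equation}
The three-step chain above is thus the source of the factor $2$ in both theorems.

\begin{proof}[Proof of Theorem~\ref{thm:hyper}]
Since $A_r=H$, Proposition~\ref{prop:claim} with $s=r$ gives $[H,D_r]\subseteq A_{r-1}$ and $[A_{r-1},D_r]=0$. So $[H,D_r,D_r]=0$, and $[H,D_r']=0$ by Lemma~\ref{lem:expand}. By \eqref{eq:compare}, $L^{(2r)}\subseteq D_r'$.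
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The case $r=1$ is Proposition~\ref{prop:one}, so let $r\ge2$. We show that $D_r$ is abelian; then $L^{(2r)}\subseteq D_r'=0$ by \eqref{eq:compare}. Now $A_r=H=L$, so Proposition~\ref{prop:claim} with $s=r$ gives $[L,D_r]\subseteq A_{r-1}$. The gain over the previous proof is that every element of $L$, not only every element of $D_r$, maps $D_r$ into $A_{r-1}$. We use this for the larger ideal $D=D_{r-1}$. Together with Proposition~\ref{prop:claim} for $s=r-1$ it gives
\[
[D_r,D]\subseteq A_{r-1},\qquad [A_{r-1},D]\subseteq A_{r-2},\qquad [A_{r-2},D]=0 .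
\]
Hence $[D_r,D,D,D]=0$, and Lemma~\ref{lem:expand} gives $[D_r,D_r]=[D_r,\gamma_3(D)]=0$.
\end{proof}

\begin{remark}
Nilpotency enters in two places, both times through $H=L$: it makes the chain $(A_s)$ reach $L$, and it provides the deepest index $j$ in Lemma~\ref{lem:climb}. In $\mathfrak{sl}_2(k)$ with $\operatorname{char}k\neq2$ the center is $0$, so $H=0$ and the chain never leaves $0$. Finite dimension makes breadths finite and gives the largest accessible ideals. The field plays no role, since the argument uses only the Jacobi identity and dimension counts.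
\end{remark}

\section{Free nilpotent Lie algebras and the lower bound}\label{sec:free}

The upper bound in Theorem~\ref{thm:bounds} is Theorem~\ref{thm:main}. For the lower bound we need algebras with few breadths and large derived length. In a free nilpotent Lie algebra two elements commute only when they are forced to, so the centralizer of an element should depend on little more than its degree.

Let $\Phi$ be the free Lie algebra over $k$ on three generators. It is graded by the degree in the generators: $\Phi=\bigoplus_{n\ge1}\Phi_n$ with $\dim\Phi_1=3$, $\dim\Phi_n<\infty$, $[\Phi_i,\Phi_j]\subseteq\Phi_{i+j}$ and $\gamma_n(\Phi)=\bigoplus_{j\ge n}\Phi_j$. The Shirshov--Witt theorem states that every subalgebra of a free Lie algebra over a field is free.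

\begin{lemma}\label{lem:commute}
If $u,v\in\Phi$ and $[u,v]=0$, then $u$ and $v$ are linearly dependent.
\end{lemma}

\begin{proof}
The subspace $ku+kv$ is an abelian subalgebra, and it is free by the Shirshov--Witt theorem. A free Lie algebra on two or more generators maps onto the Heisenberg algebra, so it is not abelian. Hence $ku+kv$ is free on at most one generator and has dimension at most $1$.
\end{proof}

Fix $c\ge2$ and let $L=\Phi/\gamma_{c+1}(\Phi)$. We identify $L$ with $\bigoplus_{n\le c}\Phi_n$, where brackets of degree greater than $c$ are set to $0$. It is finite-dimensional and nilpotent.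

\begin{lemma}\label{lem:freecd}
$|\operatorname{cd}(L)|\le c-1$.
\end{lemma}

\begin{proof}
Let $0\ne x\in L$, and let $x_i\in\Phi_i$ be its nonzero component of lowest degree. If $i=c$, then $x$ is central. Let $i\le c-1$ and put $G_i=\bigoplus_{c+1-i\le n\le c}\Phi_n$. Then $G_i\subseteq C_L(x)$ for reasons of degree.

Let $y\in C_L(x)\setminus G_i$, with lowest nonzero component $y_j\in\Phi_j$; then $i+j\le c$. The component of $[x,y]$ of degree $i+j$ is $[x_i,y_j]$, and no truncation occurs in this degree, so $[x_i,y_j]=0$ in $\Phi$. By Lemma~\ref{lem:commute}, $y_j=\lambda x_i$ for some $\lambda\neq 0$, so $j=i$ and $2i\le c$. Thus every element of $C_L(x)\setminus G_i$ has lowest degree $i$, and such elements exist only if $2i\le c$. The element $y-\lambda x\in C_L(x)$ has no component of degree at most $i$, so it lies in $G_i$.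

Hence $C_L(x)=G_i$ if $2i>c$. If $2i\le c$, then $C_L(x)=kx+G_i$, and $x\notin G_i$ because $i<c+1-i$. In both cases $\dim C_L(x)$ depends only on $i\in\{1,\dots,c-1\}$.
\end{proof}

\begin{lemma}\label{lem:freedl}
The derived length of $L$ is $\lfloor\log_2c\rfloor+1$.
\end{lemma}

\begin{proof}
By induction on $n$, $\Phi^{(n)}$ lies in degrees at least $2^n$. Let $V_n=\Phi^{(n)}\cap\Phi_{2^n}$. We claim that $\dim V_n\ge3$ for all $n$. This holds for $V_0=\Phi_1$. Let $v_1,v_2,v_3\in V_n$ be linearly independent. The brackets $[v_1,v_2]$, $[v_1,v_3]$, $[v_2,v_3]$ lie in $V_{n+1}$, and we show that they are independent. Suppose that $\alpha[v_1,v_2]+\beta[v_1,v_3]+\gamma[v_2,v_3]=0$ with $(\alpha,\beta,\gamma)\ne0$. The left side is a single bracket $[u,w]$ of independent elements: if $\alpha\ne0$, take $u=v_1-\alpha^{-1}\gamma v_3$ and $w=\alpha v_2+\beta v_3$; if $\alpha=0$, take $u=\beta v_1+\gamma v_2$ and $w=v_3$. (This is the fact that every element of $\Lambda^2k^3$ is decomposable.) Now $[u,w]=0$ contradicts Lemma~\ref{lem:commute}, and the claim follows.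

The ideal $L^{(n)}$ is the image of $\Phi^{(n)}$. It is $0$ if $2^n>c$, and it contains $V_n\ne0$ if $2^n\le c$. The least $n$ with $2^n>c$ is $\lfloor\log_2c\rfloor+1$.
\end{proof}

Three generators are used because three independent elements produce three independent brackets; with two generators the space $V_1$ is one-dimensional and the induction stops.

\begin{proof}[Proof of Theorem~\ref{thm:bounds}]
If $|\operatorname{cd}(L)|\le r$, Theorem~\ref{thm:main} bounds the derived length of $L$ by $2|\operatorname{cd}(L)|\le2r$. For the lower bound take $c=r+1\ge2$. By Lemmas~\ref{lem:freecd} and~\ref{lem:freedl}, $L=\Phi/\gamma_{c+1}(\Phi)$ has $|\operatorname{cd}(L)|\le r$ and derived length $\lfloor\log_2(r+1)\rfloor+1\ge2$; in particular it is not abelian. For $r=1$ both bounds equal $2$, and the lower bound tends to infinity with $r$.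
\end{proof}

\begin{thebibliography}{1}

\bibitem{CS}
\emph{Centralizer sizes and nilpotency class in Lie algebras and finite $p$-groups},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2005-133-10/\allowbreak S0002-9939-05-07905-0/\allowbreak S0002-9939-05-07905-0.pdf}

\end{thebibliography}
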